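\title{Cyclic solutions are optimal for min-max latency multi-robot patrolling}

\begin{abstract}
Suppose $k$ robots of maximum speed $1$ patrol a finite set of sites in a metric space forever, and the latency of a schedule is the longest time that any site waits between two consecutive visits. A cyclic solution partitions the sites into clusters and lets a group of evenly spaced robots run around a closed tour of each cluster. We prove the conjecture that the best cyclic solution is optimal among all schedules. The result also holds for asymmetric distances, and in a finite-horizon form: no schedule beats the best cyclic solution on a long enough time interval. The proof cuts the trajectory of each robot at its own time. Brouwer's fixed point theorem and Hall's theorem give cut times near which the trajectories close up along a permutation of the robots, and the resulting closed walks form a cyclic solution.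
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $(X,d)$ be a metric space, let $P\subseteq X$ be a nonempty finite set of \emph{sites}, and let $k\ge1$ robots, indexed by $[k]=\{1,\dots,k\}$, move with speed at most $1$. The robots must visit every site again and again, and we want to minimize the longest time that a site is left alone.

\subsection*{Schedules and latency}
A \emph{schedule} gives each robot $j\in[k]$ a sequence of sites $p_{j,0},p_{j,1},\dots\in P$ and times $0\le t_{j,0}\le t_{j,1}\le\cdots$ with $t_{j,m}\to\infty$, subject to the \emph{speed constraint}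
\begin{equation}\label{eq:speed}
t_{j,m+1}-t_{j,m}\ge d(p_{j,m},p_{j,m+1})\qquad\text{for all } m .
\end{equation}
The pair $(j,m)$ is an \emph{event}: robot $j$ visits $p_{j,m}$ at time $t_{j,m}$. The initial sites are arbitrary, and a robot may stay at a site by listing it repeatedly. Let $T_p$ be the set of times of events at the site $p$. The schedule is \emph{admissible} if every $T_p$ is unbounded. Only finitely many events occur in bounded time, so $T_p$ can then be listed as an increasing sequence, and its \emph{gaps} are the differences of consecutive elements. The \emph{latency} of the schedule is the supremum of all gaps of all the sets $T_p$, and $L^*$ is the infimum of the latency over all admissible schedules.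

\subsection*{Cyclic solutions}
For nonempty $U\subseteq P$ let $\mathrm{TSP}(U)$ be the minimum of $\sum_{h=1}^{r}d(c_h,c_{h+1})$ over all orderings $c_1,\dots,c_r$ of $U$, where $c_{r+1}=c_1$; this is the length of a shortest closed tour of $U$, and it is $0$ if $|U|=1$. A \emph{cyclic solution} partitions $P$ into nonempty clusters $P_1,\dots,P_m$, assigns $k_i\ge1$ robots to $P_i$ with $\sum_ik_i=k$, and lets the robots of each cluster traverse a closed tour of it at unit speed, evenly spaced. Its latency is the maximum over the clusters of the tour length divided by the number of robots. Shortest tours are best, so the optimal value is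
\begin{equation}\label{eq:cyc}
L_{\mathrm{cyc}}=\min\Big\{\max_i\frac{\mathrm{TSP}(P_i)}{k_i}\;:\;P=P_1\sqcup\dots\sqcup P_m,\ P_i\ne\emptyset,\ k_i\ge1,\ \sum_ik_i=k\Big\}.
\end{equation}

Cyclic solutions are schedules, and this gives $L^*\le L_{\mathrm{cyc}}$. To see this, take a partition attaining the minimum in \eqref{eq:cyc}. For a cluster with at least two sites, a shortest tour $c_1,\dots,c_r$ of length $\ell>0$ and $k_i$ robots, let $x_h$ be the length of the tour from $c_1$ to $c_h$, and let the $g$-th robot ($0\le g<k_i$) visit $c_h$ at the times $x_h+g\ell/k_i+N\ell$, $N\ge0$. Then \eqref{eq:speed} holds with equality, and $T_{c_h}=\{x_h+N\ell/k_i:N\ge0\}$ has all gaps equal to $\ell/k_i$. The robots of a one-site cluster list their site at the times $0,s,2s,\dots$ for some $s>0$. This schedule is admissible and has latency at most $\max(L_{\mathrm{cyc}},s)$; now let $s\to0$.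

\subsection*{What to expect}
For $k=1$ the problem is the traveling salesman problem: $L_{\mathrm{cyc}}=\mathrm{TSP}(P)$, and Section~\ref{sec:one} shows that no schedule does better. For two robots, both options in \eqref{eq:cyc} matter. If $P$ consists of two sites at distance $1$, splitting gives $0$ and a shared tour gives $1$. If $P$ consists of three sites at mutual distance $1$, a shared tour gives $3/2$, while any split leaves one robot with two sites and gives $2$. A general schedule has much more freedom: it need not be periodic, and robots may take turns at some sites without sharing the others.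

\begin{example}\label{ex:line}
Let $x=0$, $y=1$, $z=2$ on the real line and $k=2$. The single cluster gives $4/2=2$, the splits $\{x,y\},\{z\}$ and $\{x\},\{y,z\}$ give $2$, and $\{x,z\},\{y\}$ gives $4$, so $L_{\mathrm{cyc}}=2$. Consider the schedule with events at all integer times $t\ge0$ in which robot~1 is at $y$ for $t\equiv1\pmod 4$ and at $x$ otherwise, and robot~2 is at $y$ for $t\equiv3\pmod 4$ and at $z$ otherwise (Figure~\ref{fig:line}). The site $y$ is visited at all odd times, and $x$ and $z$ are each skipped once in every four steps, so the latency is $2$. The schedule is not cyclic: both robots visit $y$, but only robot~1 visits $x$.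
\end{example}

Here the extra freedom ties with the best cyclic solution and gains nothing. The conjecture that it never gains anything, that is, $L_{\mathrm{cyc}}=L^*$ for every metric space, every finite $P$ and every $k$, comes from \cite{cyclic}, where the problem is posed. It is known that $L_{\mathrm{cyc}}=L^*$ for $k=1$ and that $L_{\mathrm{cyc}}\le2(1-1/k)L^*$ for $k\ge2$; the factor equals $1$ for $k=2$ and $4/3$ for $k=3$. We prove the conjecture.

\begin{theorem}\label{thm:main}
Let $(X,d)$ be a metric space, $P\subseteq X$ a nonempty finite set and $k\ge1$. Every admissible schedule of latency $L$ satisfies $L_{\mathrm{cyc}}\le L$. Hence $L^*=L_{\mathrm{cyc}}$, the value given by \eqref{eq:cyc}.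
\end{theorem}

The proof follows robots only forward in time and looks only at a bounded stretch of the schedule, so it gives more. A \emph{quasi-metric} on $P$ is a function $d$ with $d(p,p)=0$, $d(p,q)>0$ for $p\ne q$, and $d(p,r)\le d(p,q)+d(q,r)$; symmetry is not required. All definitions above, and the proof of $L^*\le L_{\mathrm{cyc}}$, apply verbatim to a quasi-metric, tours being directed. A \emph{finite schedule on $[0,H]$} gives each robot finitely many events (possibly none) with times in $[0,H]$, subject to \eqref{eq:speed}. It \emph{keeps all gaps at most $L$} if every site $p$ is first visited at a time $\le L$, is last visited at a time $\ge H-L$, and consecutive elements of $T_p$ differ by at most $L$.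

\begin{theorem}\label{thm:finite}
Let $d$ be a quasi-metric on a nonempty finite set $P$, let $k\ge1$, $L>0$ and $H>2L+2k(k-1)^2L$. If some finite schedule of $k$ robots on $[0,H]$ keeps all gaps at most $L$, then $L_{\mathrm{cyc}}\le L$.
\end{theorem}

\begin{corollary}\label{cor:three}
Let $d$ be a quasi-metric on a nonempty finite set $P$ and let $k\ge1$.
\begin{enumerate}
\item[(a)] $L^*=L_{\mathrm{cyc}}$.
\item[(b)] Define the asymptotic latency of an admissible schedule as the maximum over $p$ of the limit superior of the gaps of $T_p$. Its infimum over all admissible schedules is $L_{\mathrm{cyc}}$.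
\item[(c)] If $0<L<L_{\mathrm{cyc}}$, then no schedule, periodic or not, keeps all gaps at most $L$ on a time interval longer than $(2+2k(k-1)^2)L$.
\end{enumerate}
\end{corollary}

Section~\ref{sec:one} treats one robot. Sections~\ref{sec:cuts}--\ref{sec:close} prove Theorem~\ref{thm:finite}, and Section~\ref{sec:infinite} deduces Theorem~\ref{thm:main} and Corollary~\ref{cor:three} from it. From now on $d$ is a quasi-metric unless we say otherwise.

\section{Closed walks and the case of one robot}\label{sec:one}

A \emph{walk} is a finite sequence of sites $w_0,\dots,w_N$, its \emph{length} is $\sum_{h<N}d(w_h,w_{h+1})$, and it is \emph{closed} if $w_N=w_0$. We also allow the empty walk, which counts as closed and has length $0$. To bound $L_{\mathrm{cyc}}$ it is enough to find closed walks that cover $P$; they may overlap and repeat sites.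

\begin{lemma}\label{lem:assemble}
Let $M\ge0$, let $[k]$ be partitioned into nonempty groups $\Gamma$, and let $W_\Gamma$ be closed walks with $\mathrm{length}(W_\Gamma)\le|\Gamma|M$. If every site lies on some $W_\Gamma$, then $L_{\mathrm{cyc}}\le M$.
\end{lemma}

\begin{proof}
Assign each site to one group whose walk contains it, and let $P_\Gamma$ be the set of sites assigned to $\Gamma$. If $P_\Gamma\ne\emptyset$, keep one occurrence in $W_\Gamma$ of each site of $P_\Gamma$ and delete all other entries. By the triangle inequality, the distance from one kept entry to the next, read cyclically, is at most the length of the part of $W_\Gamma$ between them, so $\mathrm{TSP}(P_\Gamma)\le|\Gamma|M$. Take the nonempty $P_\Gamma$ as clusters, with $|\Gamma|$ robots each, and add the robots of the remaining groups to an arbitrary cluster, which does not increase any ratio in \eqref{eq:cyc}.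
\end{proof}

Walks come from the schedule itself.

\begin{lemma}\label{lem:walk}
Consider a finite or infinite schedule, with $|P|\ge2$, and let $\delta=\min_{p\ne q}d(p,q)>0$.
\begin{enumerate}
\item[(a)] Two events of the same robot at distinct sites differ in time by at least $\delta$. In particular a robot is at no more than one site at any time.
\item[(b)] Let robot $j$ have an event at $p$ at time $s$ and an event at $q$ at time $r\ge s$. The sites of all events of robot $j$ with times in $[s,r]$, in order, form a walk from $p$ to $q$ of length at most $r-s$. We call it the \emph{walk of robot $j$ over $[s,r]$}.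
\end{enumerate}
\end{lemma}

\begin{proof}
For $m<m'$, summing \eqref{eq:speed} and using the triangle inequality gives
\[
t_{j,m'}-t_{j,m}\ \ge\ \sum_{h=m}^{m'-1}d(p_{j,h},p_{j,h+1})\ \ge\ d(p_{j,m},p_{j,m'}),
\]
which proves (a). In (b) the events in question are $(j,m),\dots,(j,m')$ with $t_{j,m}=s$ and $t_{j,m'}=r$. By (a), $p_{j,m}=p$ and $p_{j,m'}=q$, and the first inequality bounds the length.
\end{proof}

Take an admissible schedule of latency $L<\infty$ and a time $a$ before which every site has been visited. Each site is visited in $[a,a+L]$, because its last visit before $a$ and the following visit are at most $L$ apart. So $P$ is covered by $k$ walks of length at most $L$, one for each robot. This is the right total length, but the walks are open. If $d$ is symmetric we can close each of them by retracing it, and Lemma~\ref{lem:assemble} gives only $L_{\mathrm{cyc}}\le2L$. The whole difficulty is to close up the walks at no cost.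

For one robot (and $|P|\ge2$) this is done by choosing the time window according to the schedule. Let $\lambda_p$ be the time of the last visit to $p$ before $a$, and let $u$ be the \emph{oldest} site, the one with the smallest $\lambda_u$. Let $r\ge a$ be the time of the next visit to $u$. Then $\lambda_u$ and $r$ are consecutive in $T_u$, so $r-\lambda_u\le L$. The walk of the robot over $[\lambda_u,r]$ is closed, has length at most $L$, and contains every site $p$ because $\lambda_u\le\lambda_p<a\le r$. Lemma~\ref{lem:assemble} gives $L_{\mathrm{cyc}}\le L$.

With several robots, each robot has its own oldest site among those that it was the last to visit, but the next visit to that site may be made by another robot. The next section records who that robot is.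

\section{Cuts and successors}\label{sec:cuts}

In Sections~\ref{sec:cuts}--\ref{sec:close} we fix $L>0$, $H>2L$ and a finite schedule on $[0,H]$ that keeps all gaps at most $L$, and we assume $|P|\ge2$. The time $a$ of the one-robot argument is replaced by one time for each robot; Example~\ref{ex:linecut} shows why this freedom is useful.

A \emph{cut} is a vector $a\in(L,H-L)^k$. An event $(j,m)$ is \emph{past} for $a$ if $t_{j,m}<a_j$, and \emph{future} otherwise. Every site has a past event, since its first visit occurs at a time $\le L<\min_ja_j$, and a future event, since its last visit occurs at a time $\ge H-L>\max_ja_j$. So we may define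
\[
\lambda_p(a)=\max\{\text{times of past events at }p\},\qquad
\nu_p(a)=\min\{\text{times of future events at }p\}.
\]
When the $a_j$ differ, a future event of one robot can be earlier than a past event of another, so $\nu_p(a)\le\lambda_p(a)$ is possible. The gap bound survives all the same.

\begin{lemma}\label{lem:gap}
For every cut $a$ and every site $p$ we have $\nu_p(a)-\lambda_p(a)\le L$.
\end{lemma}

\begin{proof}
Suppose $\lambda_p(a)<\nu_p(a)$, the other case being trivial. Every element of $T_p$ is the time of a past event, hence at most $\lambda_p(a)$, or of a future event, hence at least $\nu_p(a)$. So $\lambda_p(a)$ and $\nu_p(a)$ are consecutive elements of $T_p$.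
\end{proof}

The \emph{owner} of $p$ for the cut $a$ is the least $j$ such that robot $j$ has a past event at $p$ at time $\lambda_p(a)$. The \emph{next visitor} of $p$ is the least $j$ such that robot $j$ has a future event at $p$ at time $\nu_p(a)$. Let $D_i(a)$ be the set of sites owned by robot $i$; these sets are disjoint and cover $P$. If $D_i(a)\ne\emptyset$, the \emph{oldest site} $u_i(a)$ of robot $i$ is the site $p\in D_i(a)$ with the smallest $\lambda_p(a)$. It is unique, since robot $i$ is at $p$ at time $\lambda_p(a)$ for each $p\in D_i(a)$, and at only one site at a time. The \emph{successor map} $f_a:[k]\to[k]$ is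
\[
f_a(i)=\begin{cases}\text{the next visitor of }u_i(a),&D_i(a)\ne\emptyset,\\ i,&D_i(a)=\emptyset.\end{cases}
\]

\subsection*{The ideal case}
Suppose that $\pi=f_a$ is a permutation for some cut $a$. Robots that own nothing are fixed points of $\pi$ and get the empty walk. For the others write $u_i=u_i(a)$, $s_i=\lambda_{u_i}(a)$ and $r_i=\nu_{u_i}(a)$. Such a robot $j$ is at $u_j$ at time $s_j<a_j$ and, with $i=\pi^{-1}(j)$, at $u_i$ at time $r_i\ge a_j$. Its walk over $[s_j,r_i]$ leads from $u_j$ to $u_i$ and contains $D_j(a)$, as in the one-robot case. Along a cycle $\Gamma$ of $\pi$ these walks concatenate to a closed walk of length at most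
\[
\sum_{j\in\Gamma}\big(r_{\pi^{-1}(j)}-s_j\big)=\sum_{i\in\Gamma}(r_i-s_i)\le|\Gamma|L ,
\]
and Lemma~\ref{lem:assemble} gives $L_{\mathrm{cyc}}\le L$. A single term $r_{\pi^{-1}(j)}-s_j$ need not be at most $L$. Only the sum over a cycle is controlled, because there each $r_i$ and each $s_i$ occurs exactly once; this is why we need a permutation. The cycles of $\pi$ become the groups of robots that share a tour.

In the two examples below the schedule is restricted to a long interval $[0,H]$, and $L=2$.

\begin{example}\label{ex:square}
Let $v_0,v_1,v_2,v_3$ be the vertices of a unit square in cyclic order, and at each integer time $t$ let robot~1 be at $v_{t\bmod4}$ and robot~2 at $v_{(t+2)\bmod4}$. For $a=(4.5,4.5)$ the last visits occur at times $3$ and $4$, and $D_1(a)=\{v_3,v_0\}$, $D_2(a)=\{v_1,v_2\}$. The oldest sites are $u_1=v_3$ and $u_2=v_1$, both last visited at time $3$. At time $5$ robot~2 is at $v_3$ and robot~1 is at $v_1$, so $f_a$ is the transposition. The walks over $[3,5]$ are $v_3,v_0,v_1$ and $v_1,v_2,v_3$, and together they form the tour of length $4=2L$.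
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.2,yscale=1.0]
\draw[->] (-0.2,-0.5) -- (8.5,-0.5) node[right] {time};
\foreach \t in {0,...,8} \draw (\t,-0.45) -- (\t,-0.55) node[below] {\small $\t$};
\node at (-0.5,0) {$x$}; \node at (-0.5,1) {$y$}; \node at (-0.5,2) {$z$};
\draw[thick] (0,0)--(1,1)--(2,0)--(4,0)--(5,1)--(6,0)--(8,0);
\draw[thick,dashed] (0,2)--(2,2)--(3,1)--(4,2)--(6,2)--(7,1)--(8,2);
\foreach \t/\h in {0/0,1/1,2/0,3/0,4/0,5/1,6/0,7/0,8/0} \fill (\t,\h) circle (2pt);
\foreach \t/\h in {0/2,1/2,2/2,3/1,4/2,5/2,6/2,7/1,8/2} \draw[fill=white] (\t,\h) circle (2pt);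
\draw[dotted,thick] (4.5,-0.35) -- (4.5,2.4) node[above] {\small $4.5$};
\draw[dotted,thick] (5.5,-0.35) -- (5.5,1.1) node[above] {\small $5.5$};
\node[below] at (3,0.92) {\small $u_2$};
\node[above] at (3.9,0.05) {\small $u_1$};
\end{tikzpicture}
\caption{Two robots on three collinear sites $x,y,z$ at unit spacing, with latency $2$; robot~1 is solid, robot~2 is dashed, and dots are visits. If both robots are cut at time $4.5$, their oldest sites are $u_1=x$ (last visit at time $4$) and $u_2=y$ (last visit at time $3$), and robot~1 is the next visitor of both. If robot~1 is cut at time $5.5$ instead, it owns $x$ and $y$, robot~2 owns $z$, and each robot is its own successor.}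
\label{fig:line}
\end{figure}

\begin{example}\label{ex:linecut}
Take the schedule of Example~\ref{ex:line} and $a=(4.5,4.5)$. Then $D_1(a)=\{x\}$ with $\lambda_x=4$, and $D_2(a)=\{y,z\}$ with $\lambda_y=3$, $\lambda_z=4$. So $u_1=x$ and $u_2=y$, and both are next visited by robot~1, at times $6$ and $5$. Thus $f_a(1)=f_a(2)=1$, and the walk of robot~2 has no place to end. Robot~1 is in excess demand, so we delay its cut: let $a=(5.5,4.5)$. The visit of robot~1 to $y$ at time $5$ is now past, so $D_1(a)=\{x,y\}$ with oldest site $x$, and $D_2(a)=\{z\}$. Robot~1 returns to $x$ at time $6$ and robot~2 is at $z$ at time $5$, so $f_a$ is the identity. The closed walks $x,y,x$ and $z,z$ give the cyclic solution $\{x,y\},\{z\}$.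
\end{example}

The repair worked because a robot that is cut later has fewer future events, and so tends to be the next visitor of fewer sites. We need only the extreme form of this principle: a robot cannot succeed another one that is cut more than $L$ earlier.

\begin{lemma}\label{lem:sep}
Let $S\subseteq[k]$ and let $a$ be a cut with $a_j>a_i+L$ for all $i\in S$ and $j\notin S$. Then $f_a(S)\subseteq S$.
\end{lemma}

\begin{proof}
Let $i\in S$. If $D_i(a)=\emptyset$, then $f_a(i)=i\in S$. Otherwise let $p=u_i(a)$ and $j=f_a(i)$. Robot $i$ has a past event at time $\lambda_p(a)$ and robot $j$ has a future event at time $\nu_p(a)$, so Lemma~\ref{lem:gap} gives $a_j\le\nu_p(a)\le\lambda_p(a)+L<a_i+L$. Hence $j\in S$.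
\end{proof}

\begin{lemma}\label{lem:boxes}
For all $i,j\in[k]$ the set $F_{ij}$ of cuts $a$ with $f_a(i)=j$ is a finite union of boxes (products of intervals), and in particular Lebesgue measurable.
\end{lemma}

\begin{proof}
The map $f_a$ depends only on which events are past for $a$. The finitely many event times of robot $h$ divide $(L,H-L)$ into finitely many intervals on each of which the set of past events of robot $h$ does not depend on $a_h$. So $f_a$ is constant on each product of such intervals.
\end{proof}

\section{A permutation from nearby cuts}\label{sec:perm}

We would like a cut $a$ for which $f_a$ is a permutation. The map $a\mapsto f_a$ jumps, and we do not show that such a cut exists. We show instead that a permutation can be pieced together from $k$ cuts that are close to each other, one cut for each robot.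

For two robots and $H>4L$ this is an intermediate value argument. Let $a(s)=(H/2+s,H/2-s)$ for $|s|\le L$; these are cuts. If some $f_{a(s)}$ is a permutation, we are in the ideal case. Otherwise each $f_{a(s)}$ is constant. By Lemma~\ref{lem:sep} with $S=\{1\}$ the constant is $1$ for $s<-L/2$, and with $S=\{2\}$ it is $2$ for $s>L/2$. Let $s^*\in[-L/2,L/2]$ be the supremum of the $s$ at which the constant is $1$. Arbitrarily close to $s^*$ there are $s'$ and $s''$ with $f_{a(s')}(1)=1$ and $f_{a(s'')}(2)=2$, so the identity permutation is realized by two nearby cuts.

For general $k$ we average $f_a$ over a small cube to make it continuous, and replace the intermediate value argument by two standard theorems.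

\medskip\noindent\textbf{Brouwer's fixed point theorem.} Every continuous map from a nonempty compact convex set $Y\subseteq\mathbb R^k$ to itself has a fixed point.

\medskip\noindent\textbf{Hall's theorem.} Let $N_1,\dots,N_k\subseteq[k]$ satisfy $|\bigcup_{i\in I}N_i|\ge|I|$ for every $I\subseteq[k]$. Then there is a permutation $\pi$ of $[k]$ with $\pi(i)\in N_i$ for all $i$.

\medskip
For $\eta>0$ and $a\in\mathbb R^k$ let $C(a)=\prod_j(a_j-\eta,a_j+\eta)$.

\begin{proposition}\label{prop:perm}
Let $\eta>0$, put $B=(k-1)(L+2\eta)$ and $\rho=k(k-1)B$, and suppose $H>2L+2\rho+2\eta$. Then there are a point $a\in\mathbb R^k$ such that $C(a)$ consists of cuts, a permutation $\pi$ of $[k]$, and cuts $b^{(1)},\dots,b^{(k)}\in C(a)$ with $f_{b^{(i)}}(i)=\pi(i)$ for all $i$.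
\end{proposition}

\begin{proof}
Let $A=H/2$. The hypothesis says $L<A-\rho-\eta$ and $A+\rho+\eta<H-L$, so $C(a)$ consists of cuts whenever $a\in[A-\rho,A+\rho]^k$. For $k=1$ take $a=b^{(1)}=A$ and $\pi=\mathrm{id}$. Let $k\ge2$, so that $B>0$.

\emph{Averaging.} What matters in Lemma~\ref{lem:sep} is the position of the cut times relative to each other, so we parametrize by offsets of sum zero. Let
\[
Y=\Big\{y\in\mathbb R^k:\ \sum_jy_j=0,\ |y_j|\le\rho\text{ for all }j\Big\},\qquad a(y)=(A+y_1,\dots,A+y_k),
\]
and for $y\in Y$ let $\varphi_{ij}(y)=(2\eta)^{-k}\,\mathrm{vol}\big(F_{ij}\cap C(a(y))\big)$, the fraction of cuts $b$ in the cube with $f_b(i)=j$; this is defined by Lemma~\ref{lem:boxes}. Then $\varphi_{ij}\ge0$ and $\sum_j\varphi_{ij}=1$ for each $i$. Each $\varphi_{ij}$ is continuous: if $\max_h|y_h-y'_h|\le\varepsilon\le2\eta$, the cubes around $a(y)$ and $a(y')$ intersect in a box with sides at least $2\eta-\varepsilon$, so $|\varphi_{ij}(y)-\varphi_{ij}(y')|\le1-(1-\varepsilon/(2\eta))^k$. The \emph{demand} for robot $j$ is the column sum $g_j=\sum_i\varphi_{ij}\in[0,k]$, and $\sum_jg_j=k$.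

\emph{The fixed point.} Hall's condition will follow once all demands are at most $1+1/k$. Following Example~\ref{ex:linecut}, we give a late cut to a robot whose demand exceeds $1$ and an early cut to a robot whose demand is below $1$. Define
\[
\Phi(y)=kB\,\big(g_1(y)-1,\dots,g_k(y)-1\big).
\]
The coordinates of $\Phi(y)$ sum to $0$. Since $-1\le g_j-1\le k-1$ and $k\ge2$, they are at most $kB(k-1)=\rho$ in absolute value. So $\Phi$ is a continuous self-map of the compact convex set $Y\ni0$, and Brouwer's theorem gives $y\in Y$ with
\begin{equation}\label{eq:fixed}
g_j(y)=1+\frac{y_j}{kB}\qquad(j\in[k]).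
\end{equation}
Fix this $y$ and put $a=a(y)$. The factor $kB$ is chosen so that \eqref{eq:fixed} turns the bound $y_j\le B$, proved next, into $g_j\le1+1/k$.

\emph{The offsets are at most $B$.} Sort the numbers $y_j$ and suppose that two consecutive ones differ by more than $L+2\eta$. Let $S$ be the set of indices below this jump, so $\emptyset\ne S\ne[k]$ and $y_j>y_i+L+2\eta$ for $i\in S$, $j\notin S$. For such $i,j$ and every $b\in C(a)$ we have $b_j-b_i>y_j-y_i-2\eta>L$, so $f_b(S)\subseteq S$ by Lemma~\ref{lem:sep}. Therefore $\sum_{j\in S}\varphi_{ij}(y)=1$ for each $i\in S$, and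
\[
\sum_{j\in S}g_j(y)\ \ge\ \sum_{i\in S}\sum_{j\in S}\varphi_{ij}(y)=|S| .
\]
By \eqref{eq:fixed} this means $\sum_{j\in S}y_j\ge0$. Then some $y_i$ with $i\in S$ is nonnegative, so $y_j>0$ for all $j\notin S$, and $\sum_{j\in[k]}y_j>0$, contradicting $y\in Y$. Hence consecutive sorted values differ by at most $L+2\eta$, and $\max_jy_j-\min_jy_j\le(k-1)(L+2\eta)=B$. Since $\min_jy_j\le0$, all $y_j\le B$, and $g_j(y)\le1+1/k$ for all $j$ by \eqref{eq:fixed}.

\emph{Hall's condition.} Let $N_i=\{j:\varphi_{ij}(y)>0\}$, and for $I\subseteq[k]$ let $N(I)=\bigcup_{i\in I}N_i$. Then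
\[
|I|=\sum_{i\in I}\sum_{j\in N(I)}\varphi_{ij}(y)\ \le\ \sum_{j\in N(I)}g_j(y)\ \le\ |N(I)|+\frac{|N(I)|}{k}.
\]
If $|N(I)|=k$, then $|N(I)|\ge|I|$ trivially. Otherwise the last term is less than $1$, so $|I|<|N(I)|+1$, and $|I|\le|N(I)|$ because both are integers. Hall's theorem gives a permutation $\pi$ with $\varphi_{i\pi(i)}(y)>0$ for all $i$. So $F_{i\pi(i)}\cap C(a)$ is nonempty, and we take $b^{(i)}$ in it.
\end{proof}

\section{Closing up the trajectories}\label{sec:close}

It remains to run the ideal case of Section~\ref{sec:cuts} when each robot $i$ computes its oldest site and successor from its own cut $b^{(i)}$. Two things can go wrong. The start time and the end time of the walk of a robot now come from different cuts and may be in the wrong order. Moreover the sets $D_i(b^{(i)})$ need not cover $P$, since ownership may change inside the cube. Both problems involve only events of a robot $j$ within $\eta$ of $a_j$, and for $2\eta\le\delta$ all these events are at a single site.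

\begin{proposition}\label{prop:close}
Let $0<\eta\le\delta/2$, and let $a$, $\pi$ and $b^{(1)},\dots,b^{(k)}$ be as in the conclusion of Proposition~\ref{prop:perm}. Then $L_{\mathrm{cyc}}\le L+2\eta$.
\end{proposition}

\begin{proof}
Let $I_j=(a_j-\eta,a_j+\eta)$, so $b^{(i)}_j\in I_j$ for all $i,j$. Two times in $I_j$ differ by less than $2\eta\le\delta$, so by Lemma~\ref{lem:walk}(a) all events of robot $j$ with time in $I_j$, if there are any, are at one site $q_j$. Let $Q$ be the set of those $q_j$ that exist.

Let $E=\{i:D_i(b^{(i)})=\emptyset\}$. For $i\in E$ we have $\pi(i)=f_{b^{(i)}}(i)=i$, so every cycle of $\pi$ is either a singleton $\{j\}$ with $j\in E$ or is disjoint from $E$. For $i\notin E$ put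
\[
u_i=u_i(b^{(i)}),\qquad s_i=\lambda_{u_i}(b^{(i)}),\qquad r_i=\nu_{u_i}(b^{(i)}),
\]
so that $r_i-s_i\le L$ by Lemma~\ref{lem:gap}. Let $j\notin E$ and $i=\pi^{-1}(j)$; then $i\notin E$. Robot $j$ is the owner of $u_j$ for the cut $b^{(j)}$ and the next visitor of $u_i$ for the cut $b^{(i)}$. Hence
\begin{equation}\label{eq:times}
\begin{aligned}
&\text{robot $j$ is at $u_j$ at time } s_j<b^{(j)}_j<a_j+\eta,\\
&\text{robot $j$ is at $u_i$ at time } r_i\ge b^{(i)}_j>a_j-\eta .
\end{aligned}
\end{equation}

\emph{The walks.} For $j\in E$ let $W_{\{j\}}$ be the one-site walk $q_j$, or the empty walk if $q_j$ does not exist; its length is $0$. For $j\notin E$ and $i=\pi^{-1}(j)$ define a walk $W_j$ from $u_j$ to $u_i$ as follows.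
\begin{itemize}
\item If $s_j\le r_i$, let $W_j$ be the walk of robot $j$ over $[s_j,r_i]$. Its length is at most $r_i-s_j$ by Lemma~\ref{lem:walk}(b).
\item If $s_j>r_i$, then \eqref{eq:times} gives $a_j-\eta<r_i<s_j<a_j+\eta$. Both times lie in $I_j$, so $u_j=u_i=q_j$ and $r_i-s_j>-2\eta$. Let $W_j$ be the one-site walk $q_j$, of length $0<r_i-s_j+2\eta$.
\end{itemize}
In both cases $\mathrm{length}(W_j)\le r_{\pi^{-1}(j)}-s_j+2\eta$. Let $\Gamma$ be a cycle of $\pi$ disjoint from $E$, and $j\in\Gamma$. Since $W_j$ ends where $W_{\pi^{-1}(j)}$ starts, the walks $W_j,W_{\pi^{-1}(j)},W_{\pi^{-2}(j)},\dots$, one for each element of $\Gamma$, concatenate to a closed walk $W_\Gamma$, and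
\[
\mathrm{length}(W_\Gamma)\le\sum_{j\in\Gamma}\big(r_{\pi^{-1}(j)}-s_j+2\eta\big)=\sum_{i\in\Gamma}(r_i-s_i)+2\eta|\Gamma|\le|\Gamma|(L+2\eta).
\]
By Lemma~\ref{lem:assemble}, applied to the cycles of $\pi$ with $M=L+2\eta$, it suffices to show that every site lies on one of these walks.

\emph{Sites outside $Q$.} Let $p\notin Q$. No robot $j$ has an event at $p$ with time in $I_j$. So for every $b\in C(a)$ the past events at $p$ are the same, namely those events of a robot $j$ at $p$ with time at most $a_j-\eta$, for $j\in[k]$. Consequently $\lambda_p(b)$ and the owner of $p$ do not depend on $b\in C(a)$; call them $\lambda_p$ and $j$. Taking $b=b^{(j)}$ we get $p\in D_j(b^{(j)})$, so $j\notin E$, and $s_j\le\lambda_p$ because $u_j$ is the oldest site of $D_j(b^{(j)})$. Robot $j$ has a past event at $p$ at time $\lambda_p$, so $\lambda_p\le a_j-\eta<r_i$ for $i=\pi^{-1}(j)$, by \eqref{eq:times}. Thus $s_j\le\lambda_p<r_i$. The walk $W_j$ is therefore the walk of robot $j$ over $[s_j,r_i]$, and it contains $p$.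

\emph{Sites in $Q$.} Let $p=q_j$. If $j\in E$, then $p$ lies on $W_{\{j\}}$. Let $j\notin E$ and $i=\pi^{-1}(j)$. If $s_j>r_i$, then $W_j$ is the one-site walk $q_j$. Let $s_j\le r_i$, and let $\tau\in I_j$ be the time of an event of robot $j$ at $q_j$.
\begin{itemize}
\item If $s_j\le\tau\le r_i$, this event is part of $W_j$.
\item If $\tau<s_j$, then $a_j-\eta<\tau<s_j<a_j+\eta$ by \eqref{eq:times}. So $s_j\in I_j$, and the first site $u_j$ of $W_j$ equals $q_j$.
\item If $\tau>r_i$, then $a_j-\eta<r_i<\tau<a_j+\eta$ by \eqref{eq:times}. So $r_i\in I_j$, and the last site $u_i$ of $W_j$ equals $q_j$.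
\end{itemize}
In every case $q_j$ lies on $W_j$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:finite}]
If $|P|=1$, then $L_{\mathrm{cyc}}=0$. Let $|P|\ge2$. The constant in Proposition~\ref{prop:perm} is $\rho=k(k-1)^2(L+2\eta)$, so $2L+2\rho+2\eta$ tends to $2L+2k(k-1)^2L<H$ as $\eta\to0$. For all sufficiently small $\eta\in(0,\delta/2]$, Propositions~\ref{prop:perm} and~\ref{prop:close} therefore apply and give $L_{\mathrm{cyc}}\le L+2\eta$. Let $\eta\to0$.
\end{proof}

\section{Infinite schedules}\label{sec:infinite}

An infinite schedule whose gaps are eventually at most $L$ contains arbitrarily long windows to which Theorem~\ref{thm:finite} applies.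

\begin{lemma}\label{lem:window}
Let $L>0$. Suppose an admissible schedule has, for each site $p$, a time $\tau_p\in T_p$ such that consecutive elements of $T_p\cap[\tau_p,\infty)$ differ by at most $L$. Then $L_{\mathrm{cyc}}\le L$.
\end{lemma}

\begin{proof}
Let $\theta=\max_p\tau_p$ and $H>2L+2k(k-1)^2L$. The events of each robot with times in $[\theta,\theta+H]$ form a finite block of consecutive events, so after subtracting $\theta$ from all times we obtain a finite schedule on $[0,H]$. Fix $p$. For $t\ge\theta$ let $\sigma$ be the largest element of $T_p$ with $\sigma\le t$ and $\sigma'$ the next one. Then $\tau_p\le\sigma\le t<\sigma'\le\sigma+L$. For $t=\theta$ this gives a visit at time $\sigma'\in(\theta,\theta+L]$, and for $t=\theta+H$ a visit at time $\sigma\in(\theta+H-L,\theta+H]$; both lie in the window since $H>L$. Consecutive visits to $p$ in the window are consecutive elements of $T_p\cap[\tau_p,\infty)$. So the finite schedule keeps all gaps at most $L$, and Theorem~\ref{thm:finite} applies.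
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Corollary~\ref{cor:three}]
Let $d$ be a quasi-metric on $P$; the restriction of a metric to $P$ is one. Consider an admissible schedule of latency $L$. If $L=\infty$ there is nothing to prove. Otherwise $L>0$, because gaps exist and are positive, and Lemma~\ref{lem:window} with $\tau_p=\min T_p$ gives $L_{\mathrm{cyc}}\le L$. Hence $L_{\mathrm{cyc}}\le L^*$, and $L^*\le L_{\mathrm{cyc}}$ was shown in Section~\ref{sec:intro}. This proves Theorem~\ref{thm:main} and part (a).

For (b), let $\Lambda<\infty$ be the asymptotic latency of an admissible schedule and let $L>\Lambda$. For each $p$ all but finitely many gaps of $T_p$ are at most $L$, so times $\tau_p$ as in Lemma~\ref{lem:window} exist and $L_{\mathrm{cyc}}\le L$. Letting $L\downarrow\Lambda$ gives $L_{\mathrm{cyc}}\le\Lambda$. Conversely, the asymptotic latency of a schedule is at most its latency, so the infimum is at most $L^*=L_{\mathrm{cyc}}$.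

Part (c) is the contrapositive of Theorem~\ref{thm:finite}, after shifting the interval to start at $0$.
\end{proof}

\section{The role of the hypotheses}\label{sec:hyp}

\emph{The triangle inequality} is used in Lemmas~\ref{lem:assemble} and~\ref{lem:walk} only, and it cannot be dropped. Let $k=1$ and let $d$ be symmetric with $d(x,y)=d(y,z)=1$ and $d(x,z)=10$. Then $\mathrm{TSP}(P)=12$, while repeating $x,y,z,y$ at unit time steps has latency $4$.

\emph{Finiteness of $P$ and positivity of $d$} give $\delta>0$. This makes the oldest sites well defined and confines the events of robot $j$ in $I_j$ to the single site $q_j$. The value of $\delta$ does not enter the bound on $H$.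

\emph{The gap bound} enters the proof of Theorem~\ref{thm:finite} through Lemma~\ref{lem:gap}, which is used twice: in Lemma~\ref{lem:sep}, to keep the cut times within distance $B$ of each other at the fixed point, and in the length estimate for $W_\Gamma$.

\emph{The length of the horizon} guarantees that all points of the cubes $C(a(y))$, $y\in Y$, are cuts, so that every site has a past and a future event. The term $2k(k-1)^2L$ is the limit of $2\rho$ as $\eta\to0$, and $\rho=k(k-1)B$ is what $\Phi(Y)\subseteq Y$ requires. Some lower bound on $H$ is necessary. For $k=1$, two sites $p,q$ at distance $1$ and $H=L=1$, the schedule that visits $p$ at time $0$ and $q$ at time $1$ keeps all gaps at most $1$, whereas $L_{\mathrm{cyc}}=2$.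

\begin{thebibliography}{1}
\bibitem{cyclic}
\emph{On Cyclic Solutions to the Min-Max Latency Multi-Robot Patrolling Problem},
\texttt{http://sites.rutgers.edu/\allowbreak jie-gao/\allowbreak wp-content/\allowbreak uploads/\allowbreak sites/\allowbreak 375/\allowbreak 2023/\allowbreak 06/\allowbreak robot23.pdf}
\end{thebibliography}
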